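\title{Draws in a trapping game on site percolation clusters of $\mathbb{Z}^d$}

\begin{abstract}
Each site of $\mathbb{Z}^d$ is closed independently with probability $p$. Two players alternately move a token to an adjacent open site that it has not visited before; a player who cannot move loses, and infinite play is a draw. We prove that draws have probability zero when $d=2$, for every $p\in(0,1)$, and that for $d\ge3$ the probability of a draw is $1-2dp^{2d-1}+O(p^{2d})$ as $p\to0$. This proves a conjecture posed at a problem session. Draws are identified with the sensitivity of maximum independent sets of open sites to even versus odd boundary conditions. A change of measure excludes this sensitivity for $d\le2$. For $d\ge3$ it is produced by a Peierls argument in which the closed sites are shifted together with the independent set, combined with coarse graining.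
\end{abstract}

\section{The game and the results}\label{sec:intro}

Fix $d\ge1$ and $p\in(0,1)$, and declare each site of $\mathbb{Z}^d$ \emph{closed} with probability $p$ and \emph{open} otherwise, independently. Let $D\subset\mathbb{Z}^d$ be a set of directions. A token is placed on an open site, and two players, who both see the whole configuration, move it alternately. A move takes the token from $x$ to a site $x+v$ with $v\in D$ that is open and has not been visited before. A player who cannot move loses. A strategy is \emph{winning} if it leaves the opponent unable to move after finitely many moves, however the opponent plays. The game is a \emph{draw} if neither player has a winning strategy. The main case is $D=\{\pm e_1,\dots,\pm e_d\}$, where $e_1,\dots,e_d$ is the standard basis, with the token starting at the origin, conditioned to be open.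

The extreme values of $p$ are easy to understand.

\begin{example}\label{ex:extreme}
Let $D=\{\pm e_i\}$. If no site is closed, the game is a draw in every dimension. Pair each site $z$ with $z_1$ even with $z+e_1$. The first player can always move to the partner of the current site, because the sites visited earlier form complete pairs; so the first player never loses. Now change the pairing on the $e_1$-axis to $\{je_1,(j+1)e_1\}$ and $\{-je_1,-(j+1)e_1\}$ for odd $j\ge1$. Every site except $0$ is paired, and by moving to the partner the second player never loses either.

At the other extreme, a draw requires arbitrarily long open self-avoiding paths from $0$. There are at most $2d(2d-1)^{n-1}$ self-avoiding paths with $n$ steps, each open with probability $(1-p)^n$, so draws have probability zero when $(2d-1)(1-p)<1$. For $d=1$ this covers every $p\in(0,1)$.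
\end{example}

The question is therefore whether the draw at $p=0$ survives a small density of closed sites. Near the origin the cheapest ways to end the game are two traps. The first player wins at once if some neighbor $y$ of $0$ is open and the other $2d-1$ neighbors of $y$ are closed; this has probability about $2dp^{2d-1}$. The second player wins at once if all $2d$ neighbors of $0$ are closed, which has probability $p^{2d}$. Both events are rare for small $p$, but a player may be able to steer the token toward a distant trap, and the pairings of Example~\ref{ex:extreme} must be repaired around every closed site of the lattice. The following conjecture, posed in \cite{notes}, asserts that the outcome depends on the dimension.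

\begin{quote}
For $D=\{\pm e_i\}$, the probability of a draw is $0$ for $d=2$ and every $p\in(0,1)$, but it is positive for $d=3$ and sufficiently small $p$.
\end{quote}

We prove the conjecture. The absence of draws holds in a more general setting, which we fix now. Let $D\subset\mathbb{Z}^d$ be finite and nonempty with $D=-D$, and assume that there is a homomorphism $\pi:\mathbb{Z}^d\to\mathbb{Z}/2$ with $\pi(v)=1$ for all $v\in D$. Sites with $\pi=0$ are \emph{even} and the others are \emph{odd}; for $D=\{\pm e_i\}$, $\pi$ is the parity of the coordinate sum. Sites $x,y$ are \emph{neighbors}, written $x\sim y$, if $y-x\in D$. This is an undirected graph because $D=-D$, and it is bipartite because every edge joins an even site to an odd one. Sites are closed independently, even sites with probability $p_{\mathrm{ev}}$ and odd sites with probability $p_{\mathrm{od}}$. There is a \emph{draw at $x$} if $x$ is open and the game started at $x$ is a draw.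

\begin{theorem}\label{thm:low}
Let $d\in\{1,2\}$, let $D$ be as above, and let $p_{\mathrm{ev}},p_{\mathrm{od}}\in(0,1)$. Then almost surely there is no draw at any open site. In particular, for $d=2$, $D=\{\pm e_1,\pm e_2\}$ and every $p\in(0,1)$, the probability of a draw is $0$.
\end{theorem}

\begin{theorem}\label{thm:high}
Let $d\ge3$, $D=\{\pm e_i\}$ and $p_{\mathrm{ev}}=p_{\mathrm{od}}=p$. As $p\to0$,
\begin{align*}
\mathbb{P}(\text{first player wins}\mid 0\text{ open})&=2d\,p^{2d-1}+O(p^{2d}),\\
\mathbb{P}(\text{second player wins}\mid 0\text{ open})&=p^{2d}+O(p^{2d+1}),
\end{align*}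
so $\mathbb{P}(\text{draw}\mid 0\text{ open})=1-2dp^{2d-1}+O(p^{2d})$. In particular the probability of a draw is positive for all sufficiently small $p$.
\end{theorem}

Theorem~\ref{thm:low} with $d=2$ and Theorem~\ref{thm:high} with $d=3$ give the conjecture. For $d\ge3$ the two traps at the origin account for the wins to leading order, whereas for $d=2$ one of the players almost surely wins however small $p$ is.

The reason for the change of behavior is a competition between surface and volume. On a finite bipartite graph, the second player wins from $x$ exactly when $x$ lies in every maximum independent set (Section~\ref{sec:finite}). With no closed sites, $\mathbb{Z}^d$ has two densest independent sets, the even sites and the odd sites, and in a finite box one can favor either by a boundary condition. A draw at $x$ occurs exactly when the two boundary conditions disagree about $x$ in every box (Section~\ref{sec:bc}). Heuristically, switching from one parity to the other in a region of side $n$ costs of order $n^{d-1}$ sites along the boundary, while the numbers of open even and open odd sites in the region differ by a fluctuation of order $n^{d/2}$. The fluctuation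 is larger for $d=1$, of the same order for $d=2$, and smaller for $d\ge3$. For $d\le2$ we exclude draws by a change-of-measure argument of Imry--Ma and Aizenman--Wehr type (Section~\ref{sec:low}). For $d\ge3$ we use a Peierls argument in which the closed sites are shifted together with the independent set (Sections~\ref{sec:contours} and~\ref{sec:high}), and control large contours by coarse graining (Section~\ref{sec:large}), in the spirit of Ding--Zhuang and Fisher--Fr\"ohlich--Spencer.

Throughout, $\omega$ denotes the configuration and $V(\omega)$ its set of open sites, and $N(S)$ is the set of all neighbors of elements of a set $S\subset\mathbb{Z}^d$.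

\section{Finite graphs: matchings and independent sets}\label{sec:finite}

The game makes sense on any graph: the token moves along an edge to an unvisited vertex. On a finite graph $G$ the pairing strategies of Example~\ref{ex:extreme} solve it completely. A \emph{matching} is a set of pairwise disjoint edges; it \emph{covers} the endpoints of its edges, and $\nu(G)$ is the largest size of a matching. A set of vertices is \emph{independent} if no two of its elements are adjacent; $\alpha(G)$ is the largest size of an independent set, and MIS stands for maximum independent set. K\"onig's theorem states that in a finite bipartite graph $\nu(G)$ equals the least size of a set of vertices meeting every edge. The complements of such sets are the independent sets, so $\alpha(G)=|G|-\nu(G)$, where $|G|$ is the number of vertices.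

\begin{lemma}\label{lem:finite}
Let $G$ be a finite graph and $x$ a vertex.
\begin{itemize}
\item[(i)] If every maximum matching covers $x$, the first player wins from $x$; otherwise the second player wins from $x$.
\item[(ii)] If $G$ is bipartite, then $\alpha(G)-\alpha(G-x)=\mathbf{1}\{\text{the second player wins from }x\}$, and the second player wins from $x$ if and only if $x$ lies in every MIS.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Write $x=x_0,x_1,x_2,\dots$ for the positions of the token. Suppose that a maximum matching $M$ misses $x$, and let the second player always move along $M$. Suppose the token has reached $x_{2k+1}$ with $x_1x_2,\dots,x_{2k-1}x_{2k}\in M$. If $M$ missed $x_{2k+1}$, replacing these $k$ edges by the $k+1$ edges $x_0x_1,\dots,x_{2k}x_{2k+1}$ would give a larger matching. So $x_{2k+1}$ has a partner in $M$, and the partner is unvisited, because $x_0$ is unmatched and $x_1,\dots,x_{2k}$ are matched among themselves. The second player always has a reply, and since $G$ is finite the first player is eventually stuck.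

Suppose instead that every maximum matching covers $x$. Fix one, $M$, and let the first player always move along $M$; the first move exists. Suppose the token has reached $x_{2k}$, $k\ge1$, with $x_0x_1,\dots,x_{2k-2}x_{2k-1}\in M$. If $M$ missed $x_{2k}$, replacing these $k$ edges by $x_1x_2,\dots,x_{2k-1}x_{2k}$ would give a maximum matching that misses $x$. So $x_{2k}$ has a partner, which is unvisited because $x_0,\dots,x_{2k-1}$ are matched among themselves. The first player always has a move and wins.

(ii) By K\"onig's theorem, $\alpha(G)-\alpha(G-x)=1-(\nu(G)-\nu(G-x))$. The difference $\nu(G)-\nu(G-x)$ is $0$ if some maximum matching misses $x$ and $1$ otherwise, so (i) gives the formula. Finally, $\alpha(G-x)=\alpha(G)$ holds exactly when some MIS misses $x$.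
\end{proof}

Part (i) uses that edges can be traversed in both directions, which is the role of $D=-D$. Part (ii) needs the parity $\pi$: in a triangle $\alpha(G)-\alpha(G-x)=0$, yet the second player wins.

\section{Draws and boundary conditions}\label{sec:bc}

Since every move changes the parity of the site, one player, called \emph{Even}, always moves from even sites, and the other, \emph{Odd}, always moves from odd sites. To use Lemma~\ref{lem:finite} we cut the board down to a finite set $\Lambda$, and we must decide what happens when the token reaches the edge of $\Lambda$. There are two extreme conventions, one punishing each player, and both are realized by attaching leaves.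

For finite $\Lambda\subset\mathbb{Z}^d$, let $G^{\mathrm{ev}}_\Lambda(\omega)$ be the graph induced on $V(\omega)\cap\Lambda$, together with one new vertex $y^*$ of degree one (a \emph{leaf}) attached to each \emph{odd} $y\in V(\omega)\cap\Lambda$ that has a neighbor, open or closed, outside $\Lambda$. These leaves count as even. Let $G^{\mathrm{od}}_\Lambda(\omega)$ be defined in the same way with leaves, now odd, attached to the \emph{even} sites of $V(\omega)\cap\Lambda$ that have a neighbor outside $\Lambda$. Both graphs are bipartite and depend only on $\omega|_\Lambda$. In $G^{\mathrm{ev}}_\Lambda$, Even loses by moving to an odd site at the edge of $\Lambda$, since Odd replies with the leaf. For independent sets, the leaves of $G^{\mathrm{ev}}_\Lambda$ stand for the even sites outside $\Lambda$ and push the odd sites away from the edge. Translation by an odd vector exchanges even and odd sites, and exchanges $G^{\mathrm{ev}}$ and $G^{\mathrm{od}}$.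

Let $\Lambda_n=[-n,n]^d\cap\mathbb{Z}^d$. For an even open site $x$ and all $n$ with $x\in\Lambda_n$, put
\[
a_n(x)=\mathbf{1}\{\text{Odd wins from }x\text{ in }G^{\mathrm{ev}}_{\Lambda_n}\},\qquad
b_n(x)=\mathbf{1}\{\text{Odd wins from }x\text{ in }G^{\mathrm{od}}_{\Lambda_n}\}.
\]
Odd is the second player here, so by Lemma~\ref{lem:finite}, $a_n(x)=1$ means that $x$ lies in every MIS of $G^{\mathrm{ev}}_{\Lambda_n}$, and $b_n(x)=1$ means the same for $G^{\mathrm{od}}_{\Lambda_n}$.

\begin{lemma}\label{lem:bc}
Let $x$ be even and open. Then $a_n(x)$ is nonincreasing and $b_n(x)$ is nondecreasing in $n$. Even wins the infinite game from $x$ if and only if $a_n(x)=0$ for some $n$, and Odd wins if and only if $b_n(x)=1$ for some $n$. Moreover $b_n(x)\le a_n(x)$, and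
\[
\mathbf{1}\{\text{draw at }x\}=\lim_n\big(a_n(x)-b_n(x)\big)=\min_n\big(a_n(x)-b_n(x)\big).
\]
In particular the three outcomes are measurable events.
\end{lemma}

\begin{proof}
Let $\mathsf{P}$ be one player and $\mathsf{Q}$ the other, and let $G_\Lambda$ be the graph whose leaves are attached to sites from which $\mathsf{Q}$ moves: $G^{\mathrm{ev}}_\Lambda$ if $\mathsf{P}$ is Even, $G^{\mathrm{od}}_\Lambda$ if $\mathsf{P}$ is Odd. We show that a win for $\mathsf{P}$ from $x\in\Lambda$ in $G_\Lambda$ implies a win in $G_{\Lambda'}$ for all finite $\Lambda'\supset\Lambda$ and in the infinite game, and that a win in the infinite game implies a win in some $G_{\Lambda_n}$.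

Let $\mathcal{S}$ be a winning strategy for $\mathsf{P}$ in $G_\Lambda$. In a play consistent with $\mathcal{S}$, the token is never at a site $y$ that carries a leaf, not even at the start. Indeed $\mathsf{Q}$ would be to move; the leaf $y^*$ is unvisited, since it can be entered only from $y$; and after $\mathsf{Q}$ moves to $y^*$, $\mathsf{P}$ is stuck. Hence whenever $\mathsf{Q}$ is to move, all neighbors of the current site lie in $\Lambda$, and the legal moves of $\mathsf{Q}$ are the same in $G_\Lambda$, in $G_{\Lambda'}$ and in the infinite game. The moves of $\mathsf{P}$ go to open sites of $\Lambda$ and are legal on the larger boards. So $\mathcal{S}$ wins there too.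

Conversely, take a winning strategy for $\mathsf{P}$ in the infinite game. The plays consistent with it form a rooted tree in which each node has at most $|D|$ children and there is no infinite branch. By K\"onig's lemma (an infinite, finitely branching rooted tree has an infinite branch) the tree is finite. If $\Lambda_n$ contains all sites that occur in the tree and all their neighbors, then none of these sites carries a leaf, and the strategy wins in $G_{\Lambda_n}$.

Taking $\mathsf{P}$ to be Even and then Odd gives the monotonicity and the two equivalences. If $b_n(x)=1$, then Odd wins the infinite game, so Even does not, and $a_n(x)=1$. Thus $a_n-b_n$ is a nonincreasing sequence in $\{0,1\}$, and it stays equal to $1$ exactly when neither player wins.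
\end{proof}

\begin{example}\label{ex:line}
Let $d=1$, $D=\{\pm1\}$, $\Lambda=\{-2,\dots,2\}$, with all sites open. No odd site has a neighbor outside $\Lambda$, so $G^{\mathrm{ev}}_\Lambda$ is a path on five vertices, with unique MIS $\{-2,0,2\}$, and $a_2(0)=1$. The graph $G^{\mathrm{od}}_\Lambda$ has leaves at $\pm2$; it is a path on seven vertices whose unique MIS consists of $\pm1$ and the two leaves, and $b_2(0)=0$. The boundary conditions disagree at $0$, and the box does not decide the game. If the site $2$ is closed, then $G^{\mathrm{ev}}_\Lambda$ is the path $-2,-1,0,1$, the MIS $\{-1,1\}$ misses $0$, and $a_2(0)=0$: Even wins by moving to $1$.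

The disagreement can also be read from sizes. With all sites open, $\alpha(G^{\mathrm{ev}}_\Lambda)-\alpha(G^{\mathrm{od}}_\Lambda)=3-4=-1$. If $0$ is closed, the graphs become two paths on two vertices and two paths on three vertices, and the difference is $2-4=-2$. Opening $0$ raises the difference by $1=a_2(0)-b_2(0)$, as Lemma~\ref{lem:finite}(ii) predicts.
\end{example}

\section{No draws in dimensions one and two}\label{sec:low}

The last computation contains the proof of Theorem~\ref{thm:low}. The difference
\[
F_n(\omega)=\alpha\big(G^{\mathrm{ev}}_{\Lambda_n}(\omega)\big)-\alpha\big(G^{\mathrm{od}}_{\Lambda_n}(\omega)\big)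
\]
is at most of order $n^{d-1}$, since the two graphs differ only by leaves. On the other hand each draw at an even site is a place where opening the site raises $F_n$ by one. If draws have density $\theta>0$, then raising the probability that even sites are open by $t$ should raise the mean of $F_n$ by about $t\theta n^d$. The difficulty is that we know nothing directly about draws under the modified law. For $t=Kn^{-d/2}$, however, the modified law has a density with bounded second moment, so events that are unlikely before the change remain unlikely. The gain $K\theta n^{d/2}$ then exceeds the bound $n^{d-1}$ when $d\le2$ and $K$ is large.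

\begin{proof}[Proof of Theorem~\ref{thm:low}]
Let $\delta_x=\mathbf{1}\{\text{draw at }x\}$ and $\theta=\mathbb{E}\,\delta_0$. The law $\mathbb{P}$ is invariant under even translations, so $\mathbb{E}\,\delta_x=\theta$ for all even $x$. Translation by an element of $D$ maps odd sites to even sites and exchanges $p_{\mathrm{ev}}$ with $p_{\mathrm{od}}$. Since both lie in $(0,1)$ and there are countably many sites, it suffices to prove $\theta=0$. Suppose $\theta>0$, and write $q=p_{\mathrm{ev}}$.

\emph{Step 1: $F_n$ is a boundary term.} Call $x\in\Lambda_n$ \emph{interior} if all its neighbors lie in $\Lambda_n$. With $\varrho=\max_{v\in D}|v|_\infty$, a site that is not interior has a coordinate of absolute value greater than $n-\varrho$, so there are at most $2\varrho d(2n+1)^{d-1}\le Cn^{d-1}$ such sites, where $C=2\varrho d3^{d-1}$. Adding $r$ vertices to a graph, with any edges at the new vertices, raises $\alpha$ by an amount between $0$ and $r$. Both graphs in $F_n$ arise from the graph on $V(\omega)\cap\Lambda_n$ by adding at most $Cn^{d-1}$ leaves, so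
\begin{equation}\label{eq:Fbound}
|F_n|\le Cn^{d-1}.
\end{equation}

\emph{Step 2: draws are pivotal.} Let $\omega^{x,1}$ and $\omega^{x,0}$ be $\omega$ with $x$ made open and closed, and let $x\in\Lambda_n$ be even. If $x$ is interior, it carries no leaf, so closing it deletes the single vertex $x$ from both graphs. By Lemma~\ref{lem:finite}(ii) and Lemma~\ref{lem:bc},
\[
F_n(\omega^{x,1})-F_n(\omega^{x,0})=\big(a_n(x)-b_n(x)\big)(\omega^{x,1})\ge\delta_x(\omega^{x,1})\ge\delta_x(\omega);
\]
the last inequality holds because $\delta_x(\omega)=1$ forces $\omega=\omega^{x,1}$. If $x$ is not interior, opening it adds at most two vertices to each graph, so the difference is at least $-2$.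

Fix $K>0$, put $t_*=Kn^{-d/2}$ and take $n$ so large that $t_*<q$. For $0\le t\le t_*$ let $\mathbb{P}_t$ be the product measure that agrees with $\mathbb{P}$ except that even sites of $\Lambda_n$ are open with probability $1-q+t$. Let $E_n$ be the set of even interior sites of $\Lambda_n$, let $Z_n=\sum_{x\in E_n}\delta_x$, and let $f(t)=\mathbb{E}_tF_n$. The mean of $F_n$ under a product measure is affine in the probability that a given site $x$ is open, with slope the mean of $F_n(\omega^{x,1})-F_n(\omega^{x,0})$. The chain rule gives Russo's formula, and with it
\begin{equation}\label{eq:russo}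
f'(t)=\sum_{x\in\Lambda_n\text{ even}}\mathbb{E}_t\big[F_n(\omega^{x,1})-F_n(\omega^{x,0})\big]\ge\mathbb{E}_tZ_n-2Cn^{d-1}.
\end{equation}

\emph{Step 3: under $\mathbb{P}$ there are many draws.} The homomorphism $\pi$ vanishes on $2\mathbb{Z}^d$ and is not zero, so exactly half of the cosets of $2\mathbb{Z}^d$ consist of even sites, and half of the sites of any cube with $2^d$ sites are even. Such cubes tile $[-n,n-1]^d\cap\mathbb{Z}^d$. Hence $|E_n|\ge\frac12(2n)^d-Cn^{d-1}\ge\frac12n^d$ for large $n$. We claim that
\[
\varepsilon_n:=\mathbb{P}\big(Z_n<\tfrac12\theta|E_n|\big)\to0 .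
\]
For $m\ge0$ let $\delta^{(m)}_0$ be $a_m(0)-b_m(0)$ if $0$ is open and $0$ otherwise, and let $\delta^{(m)}_x(\omega)=\delta^{(m)}_0(\omega(x+\cdot))$ for even $x$. By Lemma~\ref{lem:bc}, $\delta^{(m)}_x\ge\delta_x$ and $\theta_m:=\mathbb{E}\,\delta^{(m)}_x\downarrow\theta$. The variable $\delta^{(m)}_x$ depends only on $\omega|_{x+\Lambda_m}$, so it is independent of $\delta^{(m)}_y$ unless $|x-y|_\infty\le2m$, and $\sum_{x\in E_n}\delta^{(m)}_x$ has variance at most $(4m+1)^d|E_n|$ and mean at least $\theta|E_n|$. If $Z_n<\frac12\theta|E_n|$, then $\sum\delta^{(m)}_x<\frac34\theta|E_n|$ or $\sum(\delta^{(m)}_x-\delta_x)>\frac14\theta|E_n|$. By the inequalities of Chebyshev and Markov,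
\[
\varepsilon_n\le\frac{16(4m+1)^d}{\theta^2|E_n|}+\frac{4(\theta_m-\theta)}{\theta}.
\]
Letting $n\to\infty$ and then $m\to\infty$ proves the claim.

\emph{Step 4: the draws persist under $\mathbb{P}_t$.} The density $L_t=d\mathbb{P}_t/d\mathbb{P}$ is a product of independent factors, one for each even site of $\Lambda_n$, and each contributes to $\mathbb{E}[L_t^2]$ the factor
\[
\frac{(1-q+t)^2}{1-q}+\frac{(q-t)^2}{q}=1+\frac{t^2}{q(1-q)} .
\]
Since $|\Lambda_n|\le(3n)^d$ and $t\le Kn^{-d/2}$, we get $\mathbb{E}[L_t^2]\le\exp\big(3^dK^2/(q(1-q))\big)=:C_K^2$, a bound independent of $n$. By the Cauchy--Schwarz inequality, $\mathbb{P}_t(Z_n<\frac12\theta|E_n|)\le C_K\sqrt{\varepsilon_n}$. For $n$ large, depending on $K$, this is at most $\frac12$, so $\mathbb{E}_tZ_n\ge\frac14\theta|E_n|\ge\frac18\theta n^d$ for all $t\le t_*$.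

\emph{Step 5: conclusion.} For $n$ large, \eqref{eq:russo} gives $f'(t)\ge\frac18\theta n^d-2Cn^{d-1}\ge\frac1{16}\theta n^d$ on $[0,t_*]$. Integrating and using \eqref{eq:Fbound},
\[
\tfrac1{16}K\theta\,n^{d/2}\le f(t_*)-f(0)\le2Cn^{d-1}\le2Cn^{d/2},
\]
where the last inequality uses $d\le2$. Thus $K\theta\le32C$ for every $K>0$, with $C$ independent of $K$. This contradicts $\theta>0$.
\end{proof}

The dimension enters only in the last inequality; for $d\ge3$ we have $n^{d/2}\ll n^{d-1}$ and there is no contradiction. The condition $0<q<1$ enters in Step 4, and Example~\ref{ex:extreme} shows that the theorem fails when no site is closed.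

\section{Contours, flips and shifts}\label{sec:contours}

From now on $d\ge3$, $D=\{\pm e_i\}$ and $p_{\mathrm{ev}}=p_{\mathrm{od}}=p\in(0,\frac12)$; constants depend only on $d$. We must show that under the even boundary condition, maximum independent sets look like the set of even sites near any given site, with high probability and uniformly in the box. A Peierls argument does this by surrounding a violation with a contour and showing that contours are unlikely. In this section we construct the contour and derive two deterministic inequalities, one suited to small contours and one to large ones.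

\subsection{Ground states}

Let $\Lambda$ be a box, that is, a product of finite intervals of $\mathbb{Z}$. It is convenient to remove the leaves from the notation. A set $I\subset\Lambda\cap V(\omega)$ is \emph{admissible} for $\omega$ if it is independent and no odd site of $I$ has a neighbor outside $\Lambda$; equivalently, $I$ together with all even sites outside $\Lambda$ is independent in $\mathbb{Z}^d$. Let $H(\omega)=H_\Lambda(\omega)$ be the largest size of an admissible set, and call the admissible sets of that size \emph{ground states}. If a closed site $v$ is opened, admissible sets remain admissible; conversely, deleting $v$ from a set admissible after the change gives a set admissible before it. Therefore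
\begin{equation}\label{eq:toggle}
0\le H(\omega^{v,1})-H(\omega^{v,0})\le1\qquad\text{for every }v\in\mathbb{Z}^d .
\end{equation}

\begin{lemma}\label{lem:ground}
Let $x\in\Lambda$ be open.
\begin{itemize}
\item[(a)] If $x$ is even and some MIS of $G^{\mathrm{ev}}_\Lambda$ misses $x$, then there is a ground state $I$ such that $x$ is adjacent to an odd site of $I$.
\item[(b)] If $x$ is odd and every MIS of $G^{\mathrm{ev}}_\Lambda$ contains $x$, then every ground state contains $x$.
\end{itemize}
\end{lemma}

\begin{proof}
A set $I\subset\Lambda\cap V(\omega)$ is admissible if and only if $I$ together with all leaves is independent in $G^{\mathrm{ev}}_\Lambda$. Let $J$ be an MIS. If a leaf $y^*$ is not in $J$, then $y\in J$, since otherwise $y^*$ could be added, and replacing $y$ by $y^*$ gives another MIS. Repeating this we reach an MIS $J'$ that contains all leaves and has the same even sites of $\Lambda$ as $J$. Consequently the ground states are exactly the sets $J'\cap\Lambda$ with $J'$ an MIS containing all leaves. This proves (b). In (a) it gives a ground state $I$ with $x\notin I$. The set $I\cup\{x\}$ is too large to be admissible, and the boundary condition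 does not constrain the even site $x$, so $x$ has a neighbor in $I$, which is odd.
\end{proof}

\subsection{The odd cluster and the flip}

Let $I$ be admissible and let $S_I$ be its set of odd sites. Then $N(S_I)\subset\Lambda$ and $N(S_I)\cap I=\emptyset$. In both cases of Lemma~\ref{lem:ground} the site $x$ lies in $S_I\cup N(S_I)$, the region where $I$ has the parity opposite to the boundary condition. For $x\in S_I\cup N(S_I)$ let $W$ be the connected component of $x$ in the graph induced on $S_I\cup N(S_I)$, and let $S=S_I\cap W$. A site of $S_I$ adjacent to a site of $W$ lies in $W$, and so does a neighbor of a site of $S$. Each even site of $W$ has a neighbor in $S_I$. Hence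
\begin{equation}\label{eq:cluster}
W=S\cup N(S),\qquad S\neq\emptyset,\qquad\text{every neighbor in }I\text{ of a site of }N(S)\text{ lies in }S.
\end{equation}
We call $S$ the \emph{odd cluster} of $I$ at $x$. The simplest way to improve $I$ is to replace $S$ by the open part of $N(S)$.

\begin{lemma}[Flip]\label{lem:flip}
Let $I$ be a ground state and $S$ its odd cluster at $x$. Then $N(S)$ contains at least $|N(S)|-|S|$ closed sites. If $x\in S$ and every ground state contains $x$, then $N(S)$ contains at least $|N(S)|-|S|+1$ closed sites.
\end{lemma}

\begin{proof}
Let $I'=(I\setminus S)\cup(N(S)\cap V(\omega))$. The added sites are even, lie in $\Lambda$, are not in $I$, and by \eqref{eq:cluster} have no neighbor in $I\setminus S$. So $I'$ is admissible and $|I'|=|I|-|S|+|N(S)\cap V(\omega)|\le|I|$, which is the first claim. In the second case $I'$ misses $x$, so the inequality is strict.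
\end{proof}

For $S=\{y\}$ the lemma requires $2d-1$ closed sites among the $2d$ neighbors of $y$, which is the first trap of Section~\ref{sec:intro}. Larger clusters cost more.

\begin{lemma}\label{lem:expand}
Let $S$ be a finite nonempty set of odd sites. Then $|N(S)|-|S|\ge2d-1$, and $|N(S)|-|S|\ge2d$ if $|S|\ge2$.
\end{lemma}

\begin{proof}
Fix $i$ and consider the lines in direction $e_i$ that meet $N(S)$. Every site of $S$ lies on such a line. On each such line $\mathcal{L}$ we have $|N(S)\cap\mathcal{L}|\ge|S\cap\mathcal{L}|+1$: if $S\cap\mathcal{L}=\emptyset$ this holds by the choice of $\mathcal{L}$, and otherwise $N(S)$ contains $(S\cap\mathcal{L})+e_i$ and the point $s-e_i$, where $s$ is the first point of $S\cap\mathcal{L}$. So $|N(S)|-|S|$ is at least the number of these lines. Let $\bar S\subset\mathbb{Z}^{d-1}$ be the projection of $S$ along $e_i$. The projection of $N(S)$ is the union, over $\bar s\in\bar S$, of the crosses formed by $\bar s$ and its $2(d-1)$ neighbors in $\mathbb{Z}^{d-1}$. One cross has $2d-1$ points, and two crosses with different centers are different sets of equal size, so their union has at least $2d$ points. If $|S|\ge2$, then $S$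 cannot lie both on a line in direction $e_1$ and on a line in direction $e_2$, so $|\bar S|\ge2$ for $i=1$ or $i=2$.
\end{proof}

The flip says nothing about large clusters. If $S$ is the set of all odd sites in a ball $\{z:|z-y|_1<r\}$, then $|N(S)|-|S|$ is of order $r^{d-1}$, while $N(S)$ typically contains of order $pr^d$ closed sites, so the conclusion of Lemma~\ref{lem:flip} is typical once $r\gg1/p$. The flip ignores that the odd sites are depleted at the same rate as the even ones. To use this symmetry without having to compute ground states near closed sites, we move the independent set by one step, which changes its parity, and move the closed sites along with it.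

\subsection{The contour and the shift}

For finite $A\subset\mathbb{Z}^d$ let $\partial A$ be the set of edges between $A$ and $A^c=\mathbb{Z}^d\setminus A$. Let $\mathcal{A}_n(x)$ be the family of finite sets $A\ni x$ such that $A$ and $A^c$ are connected and $|\partial A|=n$. The connectedness of $A^c$ will make $\partial A$ a single connected surface (Lemma~\ref{lem:surface}), which is what allows these sets to be counted; for this reason we fill the holes of $W$.

\begin{lemma}\label{lem:diam}
If $A\in\mathcal{A}_n(x)$, then $n\ge2d$ and $|z-x|_\infty<n$ for all $z\in A$.
\end{lemma}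

\begin{proof}
A line in a coordinate direction that meets $A$ contains at least two edges of $\partial A$. The $d$ lines through $x$ give $n\ge2d$. Given $i$, choose $j\ne i$. Sites with different $i$th coordinates lie on different lines in direction $e_j$, so the $i$th coordinate takes at most $n/2$ values on $A$. These values form an interval containing $x_i$, because $A$ is connected.
\end{proof}

\begin{lemma}[Contour]\label{lem:contour}
Let $I$ be admissible, let $S$ be its odd cluster at $x$ and $W=S\cup N(S)$. Let $U$ be the infinite component of $\mathbb{Z}^d\setminus W$ and $A=\mathbb{Z}^d\setminus U$. Then $W\subset A\subset\Lambda$, $A\in\mathcal{A}_n(x)$ with $n=|\partial A|$, and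
\begin{equation}\label{eq:contour}
\begin{gathered}
\text{every edge of $\partial A$ joins an even site of $A$ to an odd site of $A^c$,}\\
\text{and neither endpoint belongs to $I$.}
\end{gathered}
\end{equation}
\end{lemma}

\begin{proof}
The complement of the box $\Lambda$ is connected since $d\ge2$, it is disjoint from $W$, and it contains all but finitely many sites. So $\mathbb{Z}^d\setminus W$ has exactly one infinite component $U$, which contains $\Lambda^c$, and $A\subset\Lambda$. The set $A$ is the union of the connected set $W\ni x$ and the finite components of $\mathbb{Z}^d\setminus W$, each of which is adjacent to $W$; so $A$ is connected, and $A^c=U$ is connected. Let $a\in A$ and $u\in U$ be adjacent. Different components of $\mathbb{Z}^d\setminus W$ are not adjacent, so $a\in W$. Sites of $S$ have all their neighbors in $W$, so $a\in N(S)$; thus $a$ is even, $a\notin I$, and $u$ is odd. If $u$ were in $I$, it would lie in $S\subset W$ by \eqref{eq:cluster}.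
\end{proof}

We now define the shift for an \emph{arbitrary} finite $A\subset\mathbb{Z}^d$; this generality is needed later, when $A$ is replaced by coarse approximations. A \emph{segment} of $A$ is a maximal set of the form $\{v,v+e_1,\dots,v+je_1\}\subset A$. Let
\[
A^-=\{z\in A:z-e_1\notin A\},\qquad A^+=\{z\in A:z+e_1\notin A\}
\]
be the sets of first and last points of segments. Let $\sigma_A$ be the permutation of $\mathbb{Z}^d$ that is the identity off $A$ and rotates each segment: $\sigma_A(v)=v+e_1$ if $v,v+e_1\in A$, and the last point of a segment goes to its first point. Define $\omega^A$ by $\omega^A(\sigma_A(v))=\omega(v)$ and put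
\[
\Delta_A(\omega)=H(\omega^A)-H(\omega).
\]
Because $p_{\mathrm{ev}}=p_{\mathrm{od}}$, the states of the sites are identically distributed and $\omega^A$ has the law of $\omega$; this fails for $p_{\mathrm{ev}}\ne p_{\mathrm{od}}$, as $\sigma_A$ sends even sites to odd sites. Thus $\mathbb{E}\,\Delta_A=0$ for fixed $A$, whereas a contour forces $\Delta_A$ to be of the order of $|\partial A|$. Write $\chi_A(\omega)$ for the number of sites of $A^+$ that are closed in $\omega$.

\begin{lemma}[Shift]\label{lem:shift}
Let $I$ be admissible for $\omega$ and let $A\subset\Lambda$ satisfy \eqref{eq:contour}. Then $H(\omega^A)\ge|I|+|\partial A|/(2d)-\chi_A(\omega)$. In particular, if $I$ is a ground state,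
\begin{equation}\label{eq:shift}
\Delta_A(\omega)+\chi_A(\omega)\ge\frac{|\partial A|}{2d}.
\end{equation}
\end{lemma}

The smallest case is the cross $A=\{y\}\cup N(y)$ with $y$ odd and $I\cap A=\{y\}$. Here $|\partial A|=2d(2d-1)$, and $A$ has $2d-1$ segments: $\{y-e_1,y,y+e_1\}$ and the single points $y\pm e_j$, $j\ge2$. The shift moves $y$ to $y+e_1$ and frees the $2d-1$ first points $y-e_1$ and $y\pm e_j$, which can be added when they are open in $\omega^A$. Figure~\ref{fig:shift} shows a larger planar case.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5]
\foreach \s in {0,11}{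
  \foreach \y in {-3,...,3}{\fill[gray!20] ({\s+abs(\y)-3.5},{\y-0.5}) rectangle ({\s+3.5-abs(\y)},{\y+0.5});}
  \foreach \x in {-4,...,4}{\foreach \y in {-4,...,4}{\fill[gray] ({\s+\x},\y) circle (0.05);}}
}
\foreach \x/\y in {0/0,2/0,-2/0,0/2,0/-2,-1/1,-1/-1,1/-1}{\fill (\x,\y) circle (0.25); \fill ({\x+12},\y) circle (0.25);}
\foreach \x/\y in {1/1,-1/0,2/-1,13/1,11/0,9/-1}{\node at (\x,\y) {$\times$};}
\foreach \x/\y in {0/3,-1/2,-2/1,-3/0,-1/-2,0/-3}{\draw[thick,fill=white] ({\x+11},\y) circle (0.25);}
\draw[->,thick] (4.8,0) -- (6.2,0);
\end{tikzpicture}
\caption{The shift, drawn in $\mathbb{Z}^2$. The shaded set $A$ is the $\ell^1$-ball of radius $3$ about an odd site; it has $28$ boundary edges and $28/4=7$ rows. Left: eight odd sites of an independent set (black) and three closed sites ($\times$). Right: each row of $A$ has been rotated one step to the right, closed sites included. The black sites are now even and still open, and the first site of each row can be added (white), except in the one row whose last site was closed. The gain is $7-1=6$.}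
\label{fig:shift}
\end{figure}

\begin{proof}[Proof of Lemma~\ref{lem:shift}]
By \eqref{eq:contour}, odd sites of $A$ and sites of $I\cap A$ have all their neighbors in $A$, and $A^-$ consists of even sites.

We first compute $|A^-|$. Let $A^{\mathrm{ev}}$ and $A^{\mathrm{od}}$ be the even and odd sites of $A$. Then $A^{\mathrm{od}}+e_1\subset A^{\mathrm{ev}}$, and an even site $z\in A$ lies in $A^-$ exactly when $z\notin A^{\mathrm{od}}+e_1$, so $|A^-|=|A^{\mathrm{ev}}|-|A^{\mathrm{od}}|$. The $2d|A^{\mathrm{od}}|$ edges at odd sites of $A$ are the edges inside $A$, and the $2d|A^{\mathrm{ev}}|$ edges at even sites of $A$ are the edges inside $A$ together with $\partial A$. Hence $|A^-|=|\partial A|/(2d)$.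

Let
\[
I''=(I\setminus A)\ \cup\ \big((I\cap A)+e_1\big)\ \cup\ \big(A^-\cap V(\omega^A)\big).
\]
For $v\in I\cap A$ we have $v+e_1\in A\setminus A^-$, so the union is disjoint and $I''\subset\Lambda$. Also $\sigma_A(v)=v+e_1$, so $v+e_1$ is open in $\omega^A$; and $\omega^A=\omega$ off $A$. Thus all sites of $I''$ are open in $\omega^A$. Since $\sigma_A$ maps $A^+$ onto $A^-$, exactly $\chi_A(\omega)$ sites of $A^-$ are closed in $\omega^A$, and $|I''|=|I|+|\partial A|/(2d)-\chi_A(\omega)$.

It remains to check that $I''$ is admissible. An odd site of $I''$ lies either in $I$ or in $A$, and in both cases all its neighbors are in $\Lambda$. For independence, there is no edge within $I\setminus A$ or within $(I\cap A)+e_1$, because $I$ is independent, and none within $A^-$, whose sites are even. An edge from $I\setminus A$ to $A$ would be an edge of $\partial A$ with an endpoint in $I$. Finally, if $z\in A^-$ were adjacent to $v+e_1$ with $v\in I\cap A$, then $v$ would be adjacent to $z-e_1\notin A$, which is impossible.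
\end{proof}

The probabilistic core of the proof is that \eqref{eq:shift} is unlikely to hold for any large contour around $x$.

\begin{proposition}\label{prop:large}
There are $n_0$, $p_*>0$ and $c_2$, depending only on $d\ge3$, such that for all $p\le p_*$, all boxes $\Lambda$ and all $x\in\Lambda$,
\[
\mathbb{P}\Big(\exists\,n\ge n_0,\ A\in\mathcal{A}_n(x):\ \Delta_A+\chi_A\ge\frac{n}{2d}\Big)\le c_2\,p^{2d+1}.
\]
\end{proposition}

We prove this in Section~\ref{sec:large}, after deducing Theorem~\ref{thm:high} from it.

\section{Draws in dimension three and higher}\label{sec:high}

\begin{proposition}\label{prop:box}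
Uniformly over boxes $\Lambda$ and sites $x\in\Lambda$, as $p\to0$:
\begin{itemize}
\item[(a)] for $x$ even, $\mathbb{P}(\text{some MIS of }G^{\mathrm{ev}}_\Lambda\text{ misses }x\mid x\text{ open})\le2d\,p^{2d-1}+O(p^{2d})$;
\item[(b)] for $x$ odd, $\mathbb{P}(\text{every MIS of }G^{\mathrm{ev}}_\Lambda\text{ contains }x\mid x\text{ open})\le p^{2d}+O(p^{2d+1})$.
\end{itemize}
\end{proposition}

\begin{proof}
Suppose $x$ is open and one of the two events occurs. Lemma~\ref{lem:ground} gives a ground state $I$ with an odd cluster $S$ at $x$, where $x\in N(S)$ in case (a) and $x\in S$ in case (b). Lemmas~\ref{lem:contour} and~\ref{lem:shift} give $A\supset S$ with $A\in\mathcal{A}_n(x)$ satisfying \eqref{eq:shift}. By Proposition~\ref{prop:large}, the case $n\ge n_0$ has probability at most $c_2p^{2d+1}$, hence at most $2c_2p^{2d+1}$ given that $x$ is open, as $1-p\ge\frac12$. If $n<n_0$, then $S\subset x+[-n_0,n_0]^d$ by Lemma~\ref{lem:diam}. So $S$ is one of a bounded number of sets, each of bounded size, and we take a union bound over them using Lemma~\ref{lem:flip}. For a fixed set of bounded size not containing $x$, the probability that it contains at least $j$ closed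 sites is $O(p^j)$, with or without the conditioning on $x$.

(a) Since $x$ is open, $N(S)\setminus\{x\}$ contains at least $|N(S)|-|S|$ closed sites. If $S=\{y\}$, then $y\sim x$ and all $2d-1$ neighbors of $y$ other than $x$ are closed; the $2d$ choices of $y$ contribute at most $2dp^{2d-1}$. If $|S|\ge2$, at least $2d$ sites are closed by Lemma~\ref{lem:expand}, and these $S$ contribute $O(p^{2d})$.

(b) Every ground state contains $x$, so $N(S)$, which does not contain the odd site $x$, has at least $|N(S)|-|S|+1$ closed sites. If $S=\{x\}$, all $2d$ neighbors of $x$ are closed, which has probability $p^{2d}$. If $|S|\ge2$, at least $2d+1$ sites are closed, and these $S$ contribute $O(p^{2d+1})$.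
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:high}]
All probabilities are conditional on $0$ being open. By Lemma~\ref{lem:bc}, the event that the first player wins is the increasing union over $r$ of the events $\{a_r(0)=0\}$, that is, of the events that some MIS of $G^{\mathrm{ev}}_{\Lambda_r}$ misses $0$. Proposition~\ref{prop:box}(a) bounds its probability by $2dp^{2d-1}+O(p^{2d})$. For the lower bound, let $T_y$, for $y\sim0$, be the event that $y$ is open and its neighbors other than $0$ are closed. On $T_y$ the first player moves to $y$ and wins, and $\mathbb{P}(T_y)=(1-p)p^{2d-1}$. Two distinct neighbors $y,y'$ of $0$ have at most one common neighbor besides $0$, namely $y+y'$, so $T_y\cap T_{y'}$ requires at least $2(2d-1)-1=4d-3\ge2d$ closed sites. Therefore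
\[
\mathbb{P}\Big(\bigcup_yT_y\Big)\ge\sum_y\mathbb{P}(T_y)-\sum_{\{y,y'\}}\mathbb{P}(T_y\cap T_{y'})=2dp^{2d-1}-O(p^{2d}).
\]

The event that the second player wins is the increasing union of the events $\{b_r(0)=1\}$, that $0$ lies in every MIS of $G^{\mathrm{od}}_{\Lambda_r}$. Translation by $e_1$ preserves the law, since $p_{\mathrm{ev}}=p_{\mathrm{od}}$, and turns $\{b_r(0)=1\}$ into the event of Proposition~\ref{prop:box}(b) with $x=e_1$ and $\Lambda=\Lambda_r+e_1$. This gives the upper bound $p^{2d}+O(p^{2d+1})$. The lower bound $p^{2d}$ comes from the event that all neighbors of $0$ are closed. The probability of a draw is one minus the sum of the two probabilities.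
\end{proof}

\section{Large contours}\label{sec:large}

Fix $\Lambda$ and $x$ and write $\mathcal{A}_n=\mathcal{A}_n(x)$. The term $\chi_A$ in Proposition~\ref{prop:large} involves only the at most $n$ sites of $A^+$, and a union bound over $\mathcal{A}_n$ handles it. The term $\Delta_A$ depends on all of $A$, whose volume can be of order $n^{d/(d-1)}$. A Gaussian-type bound for the event $\Delta_A\ge cn$ has exponent of order $n^2/|A|$, which can be as small as $n^{(d-2)/(d-1)}$, while the only bound we have on $\log|\mathcal{A}_n|$ is of order $n$. A direct union bound is thus not enough. The remedy is that the variables $\Delta_A$ are strongly correlated: $\Delta_A-\Delta_{A'}$ fluctuates only on the scale $|A\triangle A'|^{1/2}$. We approximate $A$ by unions $A_k$ of cubes of side $2^k$, write $\Delta_A$ as a telescoping sum over $k$, and take a union bound at each scale. As $k$ grows the increments fluctuate more, but there are far fewer sets $A_k$.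

\subsection{Concentration of increments}

Let $\varphi(u)=e^u-1-u$. It is increasing on $[0,\infty)$; for $u\ge0$ we have $\varphi(-u)\le\varphi(u)$, since $\sinh u\ge u$, and $\varphi(u)\le\frac12u^2e^u$, by comparing power series. The factor $p$ in the next bound matters: it allows $\lambda$ to be of order $\log(1/p)$, and this produces the powers of $p$ in Proposition~\ref{prop:large}.

\begin{lemma}\label{lem:conc}
For finite $A,A'\subset\mathbb{Z}^d$ and $\lambda>0$,
\[
\mathbb{E}\,e^{\lambda(\Delta_A-\Delta_{A'})}\le\exp\big(3p\,|A\triangle A'|\,\varphi(2\lambda)\big).
\]
\end{lemma}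

\begin{proof}
Let $T=\{w:\sigma_A^{-1}(w)\ne\sigma_{A'}^{-1}(w)\}$. We first show $|T|\le3|A\triangle A'|$. If $w\notin A\cup A'$, both preimages are $w$, and if $w,w-e_1\in A\cap A'$, both are $w-e_1$. So each $w\in T$ is of one of three kinds: (i) $w\in A\triangle A'$; (ii) $w\in A\cap A'$ and $w-e_1\in A\triangle A'$; (iii) $w\in A\cap A'$ and $w-e_1\notin A\cup A'$. There are at most $|A\triangle A'|$ points of kind (i) and as many of kind (ii). In case (iii), $w$ is the first point of a segment of $A$ and of a segment of $A'$, the preimages are the last points of these segments, and they differ. Let $c(w)$ be the point just after the end of the shorter segment. Then $c(w)\in A\triangle A'$, and $w,w+e_1,\dots,c(w)-e_1$ lie in $A\cap A'$. The point $w$ is recovered from $c(w)$ as the first point of the segment of $A\cap A'$ containing $c(w)-e_1$, so $c$ is injective and there are at most $|A\triangle A'|$ points of kind (iii).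

Let $\rho=\omega^{A'}$, which has the law of $\omega$, and $\tau=\sigma_{A'}\sigma_A^{-1}$. Then $\omega^A=\omega\circ\sigma_A^{-1}=\rho\circ\tau$, and $\tau(w)=w$ exactly when $w\notin T$; so $\tau$ fixes $T^c$ pointwise and permutes $T$. Condition on $\rho|_{T^c}$ and let $m$ be the conditional mean of $H(\rho)$. The configurations $\rho$ and $\rho\circ\tau$ have the same conditional law, so $X=H(\rho\circ\tau)-m$ and $Y=H(\rho)-m$ have the same conditional law, and $\Delta_A-\Delta_{A'}=X-Y$.

To bound the conditional moment generating function of $Y$, reveal the sites of $T$ one at a time and write $Y$ as the sum of the increments of the martingale of conditional means of $H(\rho)$. Consider one step, let $\xi$ be the indicator that the revealed site is closed, and let $h_0$ and $h_1$ be the conditional means of $H(\rho)$ given the past and $\xi=0$ or $\xi=1$. By \eqref{eq:toggle} and independence, $c=h_0-h_1\in[0,1]$, and $c$ is determined by the past. The increment is $(h_0-c\xi)-(h_0-cp)=-c(\xi-p)$. For real $\mu$,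
\[
\mathbb{E}\,e^{\mu(\xi-p)}=e^{-\mu p}\big(1+p(e^\mu-1)\big)\le e^{p\varphi(\mu)}\le e^{p\varphi(|\mu|)} .
\]
Using this with $|\mu|=2\lambda c\le2\lambda$ at each step, from the last to the first, we obtain $\mathbb{E}[e^{\pm2\lambda Y}\mid\rho|_{T^c}]\le\exp(p|T|\varphi(2\lambda))$, and the same for $X$. By the Cauchy--Schwarz inequality, $\mathbb{E}[e^{\lambda(X-Y)}\mid\rho|_{T^c}]\le\exp(p|T|\varphi(2\lambda))$.
\end{proof}

\subsection{Coarse graining}

For $k\ge0$ partition $\mathbb{Z}^d$ into the \emph{$k$-cubes} $2^kj+\{0,\dots,2^k-1\}^d$, $j\in\mathbb{Z}^d$; the vector $j$ is the \emph{index} of the cube, and two cubes are adjacent if their indices are. For finite $A$ let $A_k$ be the union of the $k$-cubes $Q$ with $|A\cap Q|\ge|Q|/2$. Thus $A_0=A$. A \emph{boundary pair} of $A_k$ is an ordered pair $(Q,Q')$ of adjacent $k$-cubes with $Q\subset A_k$ and $Q'\not\subset A_k$. All estimates on $A_k$ come from one isoperimetric inequality in boxes.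

\begin{lemma}\label{lem:iso}
Let $R$ be a box whose sides have at most $\ell$ sites, and $B\subset R$. Then at least $|B|\,|R\setminus B|/(\ell|R|)$ edges inside $R$ join $B$ to $R\setminus B$.
\end{lemma}

\begin{proof}
Join each pair $(a,b)\in B\times(R\setminus B)$ by the path in $R$ that changes the coordinates of $a$ into those of $b$ in the order $1,\dots,d$. Each path uses an edge from $B$ to $R\setminus B$. If the path uses a given edge in direction $e_i$, then $b_1,\dots,b_{i-1}$ and $a_{i+1},\dots,a_d$ are determined by the edge. If the sides of $R$ have $\ell_1,\dots,\ell_d$ sites, the remaining coordinates can be chosen in $(\ell_1\cdots\ell_i)(\ell_i\cdots\ell_d)\le\ell|R|$ ways.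
\end{proof}

\begin{lemma}\label{lem:coarse}
Let $A\in\mathcal{A}_n$ and $k\ge0$.
\begin{itemize}
\item[(i)] $|A_k\triangle A_{k+1}|\le6\cdot2^kn$.
\item[(ii)] For each boundary pair $(Q,Q')$ of $A_k$ there is an edge of $\partial A$ inside $Q\cup Q'$, and the number of boundary pairs is at most $\bar b_k:=11dn2^{-k(d-1)}$.
\item[(iii)] Let $\kappa$ be the least integer with $2^{\kappa(d-1)}>11dn$. Then $A_\kappa=\emptyset$, $4^k\le11dn$ for $k<\kappa$, and $\kappa\le3n$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) For a $k$-cube $Q$ let $s=|A\cap Q|$ and $t=|Q\setminus A|$. By the definition of $A_k$, $|(A\triangle A_k)\cap Q|=\min(s,t)\le2st/|Q|$, and by Lemma~\ref{lem:iso} this is at most $2\cdot2^k$ times the number of edges of $\partial A$ inside $Q$. Summing over $Q$ gives $|A\triangle A_k|\le2\cdot2^kn$, and $|A_k\triangle A_{k+1}|\le(2+4)2^kn$.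

(ii) Let $R=Q\cup Q'$, a box with $2\cdot2^{kd}$ sites and longest side $2\cdot2^k$. At least half of $Q$ and less than half of $Q'$ is in $A$, so the fraction $\vartheta=|A\cap R|/|R|$ lies in $[\frac14,\frac34]$ and $\vartheta(1-\vartheta)\ge\frac3{16}$. By Lemma~\ref{lem:iso}, $R$ contains at least $\frac3{16}|R|/(2\cdot2^k)=\frac3{16}2^{k(d-1)}$ edges of $\partial A$. An edge inside a single $k$-cube lies in $2d$ boxes $R$ of this form, an edge between two cubes lies in one, and each $R$ comes from at most one boundary pair. So there are at most $\frac{16}{3}\cdot2dn2^{-k(d-1)}\le\bar b_k$ boundary pairs.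

(iii) Since $\bar b_\kappa<1$, the set $A_\kappa$ has no boundary pair, and being finite it is empty. For $k<\kappa$ we have $4^k\le2^{k(d-1)}\le11dn$, using $d\ge3$. With $n\ge2d$ this gives $4^{\kappa-1}\le6n^2$, so $\kappa\le2^{\kappa-1}\le3n$.
\end{proof}

\subsection{Counting coarse contours}

The set $A_k$ is determined by its at most $\bar b_k$ boundary pairs, but these need not form a connected surface, so they cannot be enumerated by a walk from cube to adjacent cube. The original boundary $\partial A$ is connected, however, and passes through all of them. Call two edges of $\mathbb{Z}^d$ \emph{coplanar} if they lie in a common unit square $\{z,z+e_i,z+e_i+e_j,z+e_j\}$, $i\ne j$.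

\begin{lemma}\label{lem:surface}
For $A\in\mathcal{A}_n$, the graph with vertex set $\partial A$ in which coplanar edges are joined is connected.
\end{lemma}

\begin{proof}
Otherwise $\partial A=\Pi_1\sqcup\Pi_2$ with both parts nonempty and no unit square meeting both. Going around a unit square one crosses between $A$ and $A^c$ an even number of times, so each unit square contains an even number of edges of $\partial A$, hence of $\Pi_1$.

We claim that every closed walk traverses edges of $\Pi_1$ an even number of times in total. Interchange two consecutive steps of the walk. If they are along different axes, two sides of a unit square are replaced by the other two, and the parity of the count is unchanged. If they are opposite, an edge traversed twice is replaced by another edge traversed twice; if they are equal, nothing changes. By such interchanges we sort the steps in the order $+e_1,-e_1,+e_2,-e_2,\dots$. Since the walk is closed, it makes as many steps $+e_i$ as $-e_i$, so the sorted walk traverses each of its edges twice. This proves the claim.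

Take an edge of $\Pi_1$ and an edge of $\Pi_2$. Join their endpoints in $A$ by a path in $A$ and their endpoints in $A^c$ by a path in $A^c$. The resulting closed walk traverses $\Pi_1$ exactly once, a contradiction.
\end{proof}

A tour of $\partial A$ has about $2n$ steps, that is, length about $2n2^{-k}$ in units of $k$-cubes, and it must locate about $n2^{-k(d-1)}$ marked cubes. The average gap between marked cubes is of order $2^{k(d-2)}$, so specifying each one costs of order $k+1$ in the exponent. This is the content of the next lemma.

\begin{lemma}\label{lem:count}
There is $c_1$ such that for all $n$ and all $k\ge0$,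
\[
\mathcal{N}_k:=\#\{A_k:A\in\mathcal{A}_n\}\le\exp\big(c_1\big[(k+1)n2^{-k(d-1)}+\log n\big]\big).
\]
\end{lemma}

\begin{proof}
Let $\ell=2^k$ and $A\in\mathcal{A}_n$. Let $f_0$ be the first edge of $\partial A$ on the ray $x,x+e_1,x+2e_1,\dots$; its endpoint in $A$ is $x+je_1$ with $0\le j<n$, by Lemma~\ref{lem:diam}. Walking around a spanning tree of the graph in Lemma~\ref{lem:surface}, starting from $f_0$, gives a sequence $f_0,\dots,f_{2n-2}$ that contains every edge of $\partial A$ and in which consecutive edges are coplanar. Let $q_i$ be the $k$-cube containing the endpoint of $f_i$ in $A$. These endpoints move by at most $1$ in $\ell^\infty$ per step, so the indices of $q_i$ and $q_{i+s}$ differ by at most $\lceil s/\ell\rceil$ in $\ell^\infty$.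

By Lemma~\ref{lem:coarse}(ii), for each boundary pair $(Q,Q')$ one of $Q,Q'$ is some $q_i$. Choose one such cube for each boundary pair, let $Y$ be the set of chosen cubes and $m=|Y|\le\bar b_k$. If $m=0$, then $A_k=\emptyset$. Let $m\ge1$. Order $Y$ by the times $t_1<\dots<t_m\le2n$ of first appearance in $(q_i)$, put $t_0=0$ and
\[
r_j=\max\big(1,\lceil(t_{j+1}-t_j)/\ell\rceil\big)\le1+(t_{j+1}-t_j)/\ell,\qquad0\le j<m .
\]
Then $\sum_jr_j\le M:=m+\lfloor2n/\ell\rfloor$. For given $m$ we count the possible sets of boundary pairs in four stages.
\begin{itemize}
\item There are at most $n$ choices of $q_0$.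
\item There are $\binom Mm\le(eM/m)^m$ sequences of $m$ positive integers with sum at most $M$.
\item Given $q_0$ and $(r_j)$, the index of $q_{t_{j+1}}$ is within $r_j$ of that of $q_{t_j}$, so there are at most $\prod_j(2r_j+1)^d\le\prod_j(3r_j)^d\le3^{dm}(M/m)^{dm}$ choices of $Y$, by the inequality of arithmetic and geometric means.
\item Given $Y$, every boundary pair is one of the at most $2dm$ unordered adjacent pairs that meet $Y$. Each is not a boundary pair, or is one in one of two orientations: at most $3^{2dm}$ choices.
\end{itemize}
The boundary pairs determine $A_k$. Indeed, follow a ray of adjacent cubes from a $k$-cube $Q$ to infinity. Membership in $A_k$ changes along the ray exactly at boundary pairs. If there is none, $Q\not\subset A_k$ because $A_k$ is finite; otherwise $Q$ has the status of the nearer cube in the first one, which the orientation records.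

So for given $m$ the number of sets $A_k$ is at most $n\big[c_0\big(1+\frac{2n}{\ell m}\big)\big]^{(d+1)m}$ with $c_0=e3^{3d}$. For $a>0$ the function $m\mapsto m\log(c_0(1+a/m))$ is increasing on $(0,\infty)$: with $y=a/m$ its derivative is $\log c_0+\log(1+y)-\frac{y}{1+y}>0$. We may therefore replace $m$ by $\bar b_k$. Since $2n/(\ell\,\bar b_k)\le2^{k(d-2)}$ and $\log(1+2^{k(d-2)})\le k(d-2)+1$, the count is at most
\[
n\exp\big((d+1)\bar b_k\,[\log c_0+k(d-2)+1]\big)\le n\exp\big(c'(k+1)n2^{-k(d-1)}\big)
\]
for a constant $c'$. Summing over the at most $11dn$ values of $m\ge1$ and adding $1$ for $m=0$ gives $\mathcal{N}_k\le(1+11dn^2)\exp(c'(k+1)n2^{-k(d-1)})$, and $1+11dn^2\le n^{c_1}$ for a suitable $c_1\ge c'$, because $n\ge2d$ when $\mathcal{A}_n\neq\emptyset$.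
\end{proof}

\subsection{The chaining bound}

We must split the deviation $n/(4d)$ into a summable sequence of thresholds $u_k$, one for each scale, such that the probability of exceeding $u_k$ beats the number of pairs $(A_k,A_{k+1})$. For $d\ge3$ the logarithm of that number is at most of order $(k+2)n2^{-2k}+\log n$, and Lemmas~\ref{lem:conc} and~\ref{lem:coarse}(i) bound the logarithmic moment generating function at $\lambda_k$ by a quantity of order $p\lambda_k^2e^{2\lambda_k}2^kn$. Taking $\lambda_k$ proportional to $2^{-3k/2}$ makes the latter of order $n2^{-2k}$ as well, and $u_k$ proportional to $n2^{-k/4}$ makes $\lambda_ku_k$ of the larger order $n2^{-7k/4}$.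

\begin{proof}[Proof of Proposition~\ref{prop:large}]
Let $\eta=\frac1{32d}$, $u_k=\eta n2^{-k/4}$, $\beta=\frac14\log\frac1p$ and $\lambda_k=\beta2^{-3k/2}$. Take $p$ so small that
\begin{equation}\label{eq:psmall}
72\,\beta\,p^{1/2}\le\eta\qquad\text{and}\qquad\beta\ge48c_1/\eta .
\end{equation}
Since $2^{-1/4}<\frac78$, we have $\sum_k2^{-k/4}<8$ and $\sum_ku_k<n/(4d)$. For $A\in\mathcal{A}_n$, Lemma~\ref{lem:coarse}(iii) and $\Delta_\emptyset=0$ give $\Delta_A=\sum_{k<\kappa}(\Delta_{A_k}-\Delta_{A_{k+1}})$. So $\Delta_A\ge n/(4d)$ forces $\Delta_{A_k}-\Delta_{A_{k+1}}\ge u_k$ for some $k<\kappa$.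

Fix $k<\kappa$ and a pair $(B,B')=(A_k,A_{k+1})$ arising from some $A\in\mathcal{A}_n$. We have $\varphi(2\lambda_k)\le2\lambda_k^2e^{2\lambda_k}\le2\beta^22^{-3k}e^{2\beta}$ and $pe^{2\beta}=p^{1/2}$. Markov's inequality, Lemma~\ref{lem:conc}, Lemma~\ref{lem:coarse}(i) and \eqref{eq:psmall} give
\[
\mathbb{P}(\Delta_B-\Delta_{B'}\ge u_k)\le\exp\big(36\,p^{1/2}\beta^2n2^{-2k}-\beta\eta n2^{-7k/4}\big)\le\exp\big(-\tfrac12\beta\eta n2^{-7k/4}\big).
\]
By Lemma~\ref{lem:count} the number of such pairs is at most $\mathcal{N}_k\mathcal{N}_{k+1}\le\exp(2c_1[(k+2)n2^{-k(d-1)}+\log n])$. Since $2^{k/4}\ge1+\frac{k}{4}\log2\ge1+\frac k6$, we have $k+2\le6\cdot2^{k/4}$, and $d\ge3$ gives $(k+2)2^{-k(d-1)}\le6\cdot2^{-7k/4}$. As $12c_1\le\frac14\beta\eta$ by \eqref{eq:psmall}, the union bound over pairs at scale $k$ is at most $n^{2c_1}\exp(-\frac14\beta\eta n2^{-7k/4})$. The exponent must still be large at the top scale, and here $d\ge3$ is used again: by Lemma~\ref{lem:coarse}(iii), $n2^{-7k/4}\ge n(11dn)^{-7/8}\ge n^{1/8}/(11d)$. Summing over $k<\kappa\le3n$ and using $e^{-\beta}=p^{1/4}$, we obtain, with $\gamma=\eta/(352d)$,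
\begin{equation}\label{eq:bulk}
\mathbb{P}\big(\exists A\in\mathcal{A}_n:\Delta_A\ge\tfrac{n}{4d}\big)\le3n^{1+2c_1}p^{2\gamma n^{1/8}} .
\end{equation}

Each $z\in A^+$ gives the edge $\{z,z+e_1\}\in\partial A$, so $|A^+|\le n$. For fixed $A$, a union bound over subsets of $A^+$ shows that $\chi_A>n/(4d)$ has probability at most $2^np^{n/(4d)}$. Lemma~\ref{lem:count} with $k=0$ bounds $|\mathcal{A}_n|$, so
\begin{equation}\label{eq:surface}
\mathbb{P}\big(\exists A\in\mathcal{A}_n:\chi_A>\tfrac{n}{4d}\big)\le e^{c_1(n+\log n)}\,2^n\,p^{n/(4d)} .
\end{equation}

If $\Delta_A+\chi_A\ge n/(2d)$ for some $A\in\mathcal{A}_n$, one of the events in \eqref{eq:bulk} and \eqref{eq:surface} occurs. Choose $n_0$ with $\gamma n_0^{1/8}\ge2d+1$ and $n_0/(8d)\ge2d+1$, and choose $p_*<\frac12$ such that \eqref{eq:psmall} holds for all $p\le p_*$ and $2e^{2c_1}p_*^{1/(8d)}\le\frac12$. For $n\ge n_0$ and $p\le p_*$ the right sides of \eqref{eq:bulk} and \eqref{eq:surface} are at most $p^{2d+1}\cdot3n^{1+2c_1}2^{-\gamma n^{1/8}}$ and $p^{2d+1}\cdot2^{-n}$. Both second factors are summable in $n$, and no constant depends on $\Lambda$ or $x$.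
\end{proof}

\begin{thebibliography}{1}

\bibitem{notes}
\emph{Notes taken from the first problem session -- not guaranteed to be free from errors},
\texttt{https://users.ox.ac.uk/\textasciitilde stat0411/OPs.pdf}.

\end{thebibliography}
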